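\title{Covering definable sets with closed sets: the exact strength is a Mahlo cardinal}

\begin{abstract}
Let $\kappa$ be an infinite cardinal with $\kappa^{<\kappa}=\kappa$. For a subset $X$ of the generalized Baire space ${}^\kappa\kappa$, the statement $\mathrm{CCP}_\kappa(X)$ is a dichotomy: for every family $\mathcal F$ of closed sets, either $X$ is covered by $\kappa$ many members of $\mathcal F$, or there is a continuous map ${}^\kappa\kappa\to X$ under which no image of a basic open set is so covered. We prove that if $\mathrm{CCP}_\kappa(X)$ holds for all $X$ definable from a $\kappa$-sequence of ordinals, then $\kappa^+$ is a Mahlo cardinal in $L$. Together with the known upper bound given by the L\'evy collapse, this shows that the consistency strength of the statement is exactly a Mahlo cardinal above $\kappa$. The lower bound already follows from the dichotomy for closed sets if $\kappa>\omega$ and for $\Pi^1_1$ sets if $\kappa=\omega$, and it carries over to the open dihypergraph dichotomy.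
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, unless stated otherwise, $\kappa$ is an infinite cardinal with $\kappa^{<\kappa}=\kappa$. The \emph{generalized Baire space} ${}^\kappa\kappa$ is the set of functions $\kappa\to\kappa$ with the \emph{bounded topology}, whose basic open sets are
\[
N_t=\{x\in{}^\kappa\kappa : t\subseteq x\},\qquad t\in{}^{<\kappa}\kappa .
\]
For $\kappa=\omega$ this is the usual Baire space. For a family $\mathcal F$ of closed subsets of ${}^\kappa\kappa$, let $\mathcal I_{\mathcal F}$ be the $\kappa$-ideal generated by $\mathcal F$, that is, the closure of $\mathcal F$ under subsets and under unions of at most $\kappa$ many sets (the empty union included). Since $\kappa\cdot\kappa=\kappa$, a set lies in $\mathcal I_{\mathcal F}$ exactly if it is covered by at most $\kappa$ many members of $\mathcal F$. Let $\mathcal I_{\mathcal F}^+$ be the family of subsets of ${}^\kappa\kappa$ that are not in $\mathcal I_{\mathcal F}$.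

\begin{definition}\label{def:ccp}
For $X\subseteq{}^\kappa\kappa$, $\mathrm{CCP}_\kappa(X)$ is the following statement. For every family $\mathcal F$ of closed subsets of ${}^\kappa\kappa$, either $X\in\mathcal I_{\mathcal F}$, or there is a continuous function $f:{}^\kappa\kappa\to X$ with $f(N_t)\in\mathcal I_{\mathcal F}^+$ for all $t\in{}^{<\kappa}\kappa$.
\end{definition}

The two alternatives exclude each other, as $t=\emptyset$ shows. The first says that $X$ is small in the sense of $\mathcal F$. The second says that $X$ is large and that its largeness has a concrete witness: a continuous image of the whole space every basic piece of which is large.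

\begin{example}\label{ex:families}
(a) If $\mathcal F$ is the family of singletons, then $\mathcal I_{\mathcal F}$ consists of the sets of size at most $\kappa$, and the dichotomy is a statement of perfect set type: $|X|\le\kappa$, or $X$ is the target of a continuous map all of whose pieces $f(N_t)$ have size greater than $\kappa$.

(b) If $\mathcal F$ is the family of closed sets with empty interior, then $\mathcal I_{\mathcal F}$ is the ideal of meager sets, and for $X={}^\kappa\kappa$ the identity map witnesses the second alternative by the Baire category theorem (Lemma~\ref{lem:baire}).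

(c) If some point $x\in X$ lies outside $\bigcup\mathcal F$, then $\{x\}\in\mathcal I_{\mathcal F}^+$, and the constant map with value $x$ witnesses the second alternative. So if $|\mathcal F|\le\kappa$, the dichotomy holds for every $X$: either such a point exists, or $X\subseteq\bigcup\mathcal F\in\mathcal I_{\mathcal F}$.
\end{example}

The dichotomy fails in ZFC for suitable $X$ obtained by arbitrary choices (Section~\ref{sec:model} gives an example for $\kappa=\omega$), so one restricts $X$. Call $X$ \emph{definable} if it is definable from a $\kappa$-sequence of ordinals. By reflection, $X$ is definable if and only if it is definable in some $V_\alpha$ from such a sequence, so the notion is first-order. Let $\Phi_\kappa$ be the statement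
\begin{quote}
$\kappa^{<\kappa}=\kappa$, and $\mathrm{CCP}_\kappa(X)$ holds for all definable $X\subseteq{}^\kappa\kappa$.
\end{quote}
Note the asymmetry: the sets $X$ are definable, while the families $\mathcal F$ are arbitrary.

Recall that an uncountable cardinal $\lambda$ is \emph{inaccessible} if it is regular and $2^\nu<\lambda$ for all $\nu<\lambda$, and \emph{Mahlo} if it is inaccessible and the set of regular cardinals below $\lambda$ is stationary, that is, meets every closed unbounded (\emph{club}) subset of $\lambda$. The question treated here is posed in \cite{covering}. It comes with two known bounds. The consistency strength of $\Phi_\kappa$ is at least that of an inaccessible cardinal above $\kappa$, and from above one has the following result, which we use without proof.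

\begin{theorem}[Known upper bound]\label{thm:known}
Let $\kappa^{<\kappa}=\kappa$. If $\lambda>\kappa$ is a Mahlo cardinal, then after the L\'evy collapse $\mathrm{Col}(\kappa,{<}\lambda)$ of $\lambda$ to $\kappa^+$, $\mathrm{CCP}_\kappa(X)$ holds for all definable $X\subseteq{}^\kappa\kappa$.
\end{theorem}

\noindent\textbf{Question.} \emph{What is the consistency strength over ZFC of $\Phi_\kappa$?} Here $\kappa$ is given, and large cardinals are measured above $\kappa$.

\medskip

One might guess that the lower bound is the true one. The set $X$ depends on a parameter of length $\kappa$ only, and the natural counterexamples (Section~\ref{sec:model}) are built from a set $a\subseteq\kappa$ for which the inner model $L[a]$ computes $\kappa^+$ correctly. They are unavailable as soon as $\kappa^+$ is inaccessible in every $L[a]$. What this guess overlooks is $\mathcal F$. By Example~\ref{ex:families}(c) the first families of interest have size $\kappa^+$, and such a family can carry the information of an arbitrary set $A\subseteq\kappa^+$. The condition that the dichotomy imposes on such sets is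
\begin{quote}
$(\ast)$\quad for every $A\subseteq\kappa^+$, the set $\{\delta<\kappa^+ : \delta\text{ is regular in }L[A\cap\delta]\}$ is stationary in $\kappa^+$.
\end{quote}

\begin{theorem}\label{thm:lower}
Work in ZFC and let $\kappa^{<\kappa}=\kappa$. There is a set $X\subseteq{}^\kappa\kappa$, definable from a $\kappa$-sequence of ordinals, such that $\mathrm{CCP}_\kappa(X)$ implies $(\ast)$. In particular, $\Phi_\kappa$ implies that $\kappa^+$ is Mahlo in $L[a]$ for every $a\subseteq\kappa$, hence in $L$.
\end{theorem}

This matches the upper bound and answers the question. In parts (b) and (c) of the next theorem only the stated hypotheses on $\kappa$ are assumed, and the collapse is the one computed in $L$.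

\begin{theorem}\label{thm:strength}
\begin{enumerate}
\item[(a)] If $\Phi_\kappa$ holds, then $L\models$ ``$(\kappa^+)^V$ is a Mahlo cardinal above $\kappa$''.
\item[(b)] If $\kappa$ is regular and $\lambda>\kappa$ is Mahlo, then $\Phi_\kappa$ holds after forcing with $\mathrm{Col}(\kappa,{<}\lambda)$ over $L$. Hence $\Phi_\kappa$ is equiconsistent over ZFC with a Mahlo cardinal above $\kappa$.
\item[(c)] If $\kappa$ is regular in $L$, $\lambda>\kappa$ is inaccessible in $L$, and $G$ is $\mathrm{Col}(\kappa,{<}\lambda)^L$-generic over $L$, then $L[G]\models\Phi_\kappa$ if and only if $\lambda$ is Mahlo in $L$.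
\end{enumerate}
\end{theorem}

The lower bound does not need complicated sets. Recall that a subset of ${}^\omega\omega$ is $\mathbf{\Sigma}^1_1$ (analytic) if it is the projection of a closed subset of ${}^\omega\omega\times{}^\omega\omega$, that it is $\Pi^1_1$ if it has a definition $\forall y\in{}^\omega\omega\;\psi(x,y)$ with $\psi$ arithmetical and without parameters, and that it is $\Sigma^1_2$ if it is the projection of a $\Pi^1_1$ subset of ${}^\omega\omega\times{}^\omega\omega$.

\begin{theorem}\label{thm:sharp}
If $\kappa>\omega$, then $\mathrm{CCP}_\kappa(U)$ for all closed $U\subseteq{}^\kappa\kappa$ already implies $(\ast)$. If $\kappa=\omega$, then $\mathrm{CCP}_\omega(U)$ for all $\Pi^1_1$ sets $U$ already implies $(\ast)$. In both cases families $\mathcal F$ with $|\mathcal F|\le\kappa^+$ suffice. For $\kappa=\omega$ this is optimal, since $\mathrm{CCP}_\omega$ holds for all $\mathbf{\Sigma}^1_1$ sets in ZFC. The bound $\kappa^+$ on $|\mathcal F|$ is optimal for every $\kappa$.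
\end{theorem}

The proof of Theorem~\ref{thm:lower} runs as follows. Section~\ref{sec:tree} defines a tree $\mathbb B$ of binary sequences of length less than $\kappa^+$ and a definable coding of its nodes by points of a copy of ${}^\kappa\kappa$; the set $X$ consists of all codes. Section~\ref{sec:branch} shows that a branch of length $\kappa^+$ through $\mathbb B$, definable or not, gives a family $\mathcal F$ that refutes $\mathrm{CCP}_\kappa(X)$. Section~\ref{sec:star} shows that such a branch exists when $(\ast)$ fails and proves Theorems~\ref{thm:lower} and~\ref{thm:strength}. Section~\ref{sec:sharp} proves Theorem~\ref{thm:sharp}, and Section~\ref{sec:odd} derives the same lower bound for the open dihypergraph dichotomy.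

\section{Category lemmas and facts about $L[b]$}\label{sec:prelim}

The hypothesis $\kappa^{<\kappa}=\kappa$ has two consequences that are used throughout: $\kappa$ is regular, and $|{}^{<\kappa}2|=|{}^{<\kappa}\kappa|=\kappa$, so that there are only $\kappa$ many basic open sets. ``For large $i$'' means: for all $i\ge j$, for some $j<\kappa$. For every $i<\kappa$ the value $x(i)$ is a locally constant function of $x\in{}^\kappa\kappa$; in particular each $N_t$ is clopen.

\subsection*{Baire category}

\begin{lemma}\label{lem:baire}
If $N_s\subseteq\bigcup_{k<\kappa}C_k$ with each $C_k$ closed, then some $C_k$ contains some $N_t$ with $t\supseteq s$.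
\end{lemma}

\begin{proof}
Suppose not. Build an increasing sequence $\langle t_k:k<\kappa\rangle$ in ${}^{<\kappa}\kappa$ with $t_0=s$. Given $t_k$, pick $y\in N_{t_k}\setminus C_k$; as $C_k$ is closed, a long enough initial segment $t_{k+1}\supsetneq t_k$ of $y$ has $N_{t_{k+1}}\cap C_k=\emptyset$. At limit stages take unions, which have length less than $\kappa$ by regularity. Then $\bigcup_k t_k\in N_s\setminus\bigcup_k C_k$.
\end{proof}

A set is \emph{meager} if it is covered by $\kappa$ many closed sets with empty interior, and \emph{comeager} if its complement is meager. A union of $\kappa$ many meager sets is meager. By Lemma~\ref{lem:baire}, a comeager set meets every $N_s$, and if a comeager set is covered by $\kappa$ many closed sets $C_k$, then for every $s$ some $C_k$ contains some $N_t$ with $t\supseteq s$: add to the $C_k$ the closed sets that cover the complement, none of which contains a basic open set.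

The first application restates the second alternative of $\mathrm{CCP}_\kappa$ in terms of single members of $\mathcal F$.

\begin{lemma}\label{lem:second}
Let $\mathcal F$ be a family of closed sets and $f:{}^\kappa\kappa\to{}^\kappa\kappa$ continuous. Then $f(N_t)\in\mathcal I_{\mathcal F}^+$ for all $t$ if and only if, for every $F\in\mathcal F$, the closed set $f^{-1}[F]$ has empty interior.
\end{lemma}

\begin{proof}
If $N_t\subseteq f^{-1}[F]$, then $f(N_t)\subseteq F$, so $f(N_t)\in\mathcal I_{\mathcal F}$. Conversely, if $f(N_t)\in\mathcal I_{\mathcal F}$, then, as $f(N_t)\ne\emptyset$, there are $F_k\in\mathcal F$ $(k<\kappa)$ with $N_t\subseteq\bigcup_k f^{-1}[F_k]$, and by Lemma~\ref{lem:baire} some $f^{-1}[F_k]$ has nonempty interior.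
\end{proof}

The second application is the tool that refutes the second alternative. It is a Fubini-type statement: a simply defined order on ${}^\kappa\kappa$ cannot make every point lie below almost all points or above almost all points. A relation $R$ is \emph{asymmetric} if $(z,w)\in R$ implies $(w,z)\notin R$. Write $R_z=\{w:(z,w)\in R\}$ and $R^z=\{w:(w,z)\in R\}$, so that asymmetry means $R_z\cap R^z=\emptyset$ for all $z$.

\begin{lemma}\label{lem:asym}
Let $R\subseteq{}^\kappa\kappa\times{}^\kappa\kappa$ be asymmetric and a union of $\kappa$ many closed sets $R_j$ $(j<\kappa)$. Then there is a point $z$ such that neither $R_z$ nor $R^z$ is comeager.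
\end{lemma}

\begin{proof}
Let $P=\{z:R_z\text{ is comeager}\}$ and $Q=\{z:R^z\text{ is comeager}\}$, and suppose $P\cup Q={}^\kappa\kappa$. The sets $P$ and $Q$ are disjoint, because two comeager sets meet while $R_z\cap R^z=\emptyset$.

\emph{Claim: for every $s$ there are $a,b\supseteq s$ with $N_a\times N_b\subseteq R$.} For $j<\kappa$ and $t\supseteq s$ let
\[
P_{j,t}=\{z:\forall w\in N_t\ (z,w)\in R_j\},\qquad Q_{j,t}=\{z:\forall w\in N_t\ (w,z)\in R_j\}.
\]
Each is an intersection of sections of the closed set $R_j$, hence closed. If $z\in P$, then the comeager set $R_z$ is the union of the closed sets $\{w:(z,w)\in R_j\}$, so one of them contains some $N_t$ with $t\supseteq s$, and $z\in P_{j,t}$. If $z\in Q$, then $R^z$ is the union of the closed sets $\{w:(w,z)\in R_j\}$, and $z\in Q_{j,t}$ for some $j$ and $t\supseteq s$. So $N_s$ is covered by the sets $P_{j,t}$ and $Q_{j,t}$, of which there are $\kappa\cdot\kappa^{<\kappa}=\kappa$ many. By Lemma~\ref{lem:baire} one of them contains some $N_{s'}$ with $s'\supseteq s$. If it is $P_{j,t}$, then $N_{s'}\times N_t\subseteq R$; if it is $Q_{j,t}$, then $N_t\times N_{s'}\subseteq R$.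 This proves the claim.

Let $N_a\times N_b\subseteq R$. For $z\in N_a$ we have $N_b\subseteq R_z$, so $R^z$ misses $N_b$ and is not comeager; hence $z\notin Q$, and $N_a\subseteq P$. For $w\in N_b$ we have $N_a\subseteq R^w$, so $R_w$ misses $N_a$, and $N_b\subseteq Q$. Now apply the claim to $s=\emptyset$ to get $a$ with $N_a\subseteq P$, and then to $s=a$ to get $b'\supseteq a$ with $N_{b'}\subseteq Q$. Then $\emptyset\ne N_{b'}\subseteq P\cap Q$, a contradiction.
\end{proof}

The hypothesis on the form of $R$ cannot be dropped: under the continuum hypothesis, a strict well-order $R$ of ${}^\omega\omega$ of type $\omega_1$ has every $R_z$ cocountable, hence comeager.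

\subsection*{Constructibility and the L\'evy collapse}

For a set $b$ of ordinals, $L[b]=\bigcup_\gamma L_\gamma[b]$ is the least inner model of ZF containing $b$. We use the following standard facts.
\begin{enumerate}
\item[(L1)] $L[b]$ is a model of ZFC with $b\in L[b]$, and $L[b']\subseteq L[b]$ for every set of ordinals $b'\in L[b]$.
\item[(L2)] $L[b]$ has a canonical well-order $<_{L[b]}$, definable uniformly from $b$, of which each level $L_\gamma[b]$ is an initial segment. The map sending $(\gamma,b)$ to $L_\gamma[b]$ together with its canonical well-order is $\Delta_1$-definable.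
\item[(L3)] If $a\subseteq\kappa$, then $L[a]$ satisfies $2^\nu=\nu^+$ for all its cardinals $\nu\ge\kappa$; and $L$ satisfies GCH.
\item[(L4)] If $W'\subseteq W$ are inner models, then a regular cardinal of $W$ is regular in $W'$, and a club subset of $\lambda$ lying in $W'$ is club in $W$.
\end{enumerate}
For regular $\kappa$ and inaccessible $\lambda>\kappa$, the L\'evy collapse $\mathrm{Col}(\kappa,{<}\lambda)$ consists of the functions $q$ of size less than $\kappa$ with $\operatorname{dom}q\subseteq(\lambda\setminus\{0\})\times\kappa$ and $q(\alpha,i)<\alpha$, ordered by reverse inclusion. It is ${<}\kappa$-closed (descending sequences of length less than $\kappa$ have lower bounds), so it adds no sequences of ordinals of length less than $\kappa$ and preserves $\kappa$; and in the extension $\kappa^+=\lambda$.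

\section{The model case: $\omega_1=\omega_1^{L[a]}$}\label{sec:model}

Let $\kappa=\omega$ in this section, and for $x,y\in{}^\omega\omega$ write $x<^*y$ if $x(i)<y(i)$ for large $i$. Let $\langle\varphi_\zeta:\zeta<\omega_1\rangle$ be $<^*$-increasing and $X_0=\{\varphi_\zeta:\zeta<\omega_1\}$. We show that $\mathrm{CCP}_\omega(X_0)$ fails for the family $\mathcal F$ of singletons.

The set $X_0$ is uncountable, so $X_0\notin\mathcal I_{\mathcal F}$. Suppose $f:{}^\omega\omega\to X_0$ is as in the second alternative. By Lemma~\ref{lem:second}, each fiber $f^{-1}[\{\varphi_\eta\}]$ is closed with empty interior. Let $R=\{(z,w):f(z)<^*f(w)\}$. This relation is asymmetric, and it is the union of the closed sets $R_j=\{(z,w):\forall i\ge j\ f(z)(i)<f(w)(i)\}$. If $f(z)=\varphi_\zeta$, then the complement of $R_z$ is $\bigcup_{\eta\le\zeta}f^{-1}[\{\varphi_\eta\}]$, a countable union of fibers. So every $R_z$ is comeager, contrary to Lemma~\ref{lem:asym}.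

A sequence as above can be built from any choice of surjections $g_\zeta:\omega\to\zeta$ for limit $0<\zeta<\omega_1$. Let $\varphi_0(i)=0$, $\varphi_{\zeta+1}(i)=\varphi_\zeta(i)+1$, and for limit $\zeta$ let $\varphi_\zeta(i)=\max\{\varphi_{g_\zeta(j)}(i):j<i\}$, with $\max\emptyset=0$. If $\zeta$ is a limit and $\eta<\zeta$, write $\eta+1=g_\zeta(j)$; then $\varphi_\eta(i)<\varphi_{\eta+1}(i)\le\varphi_\zeta(i)$ for $i>j$. By induction on $\zeta$ the sequence is $<^*$-increasing. So $\mathrm{CCP}_\omega(X_0)$ fails for some $X_0$ in ZFC. If $\omega_1=\omega_1^{L[a]}$ with $a\subseteq\omega$, we can take for $g_\zeta$ the $<_{L[a]}$-least surjection, and then $X_0$ is definable from the characteristic function of $a$. Hence $\Phi_\omega$ implies $\omega_1^{L[a]}<\omega_1$ for all $a\subseteq\omega$. This makes $\omega_1$ inaccessible in $L$: it is regular in $L$, and if it were the successor in $L$ of some $\nu<\omega_1$, a set $a$ coding a surjection $\omega\to\nu$ would have $\omega_1^{L[a]}=\omega_1$; so it is a limit cardinal of $L$, where GCH holds.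

To get more than an inaccessible cardinal, we must do without a single $a$ that supplies all the surjections. The weakest substitute is a sequence $S\in{}^{\kappa^+}2$ each of whose initial segments $S{\restriction}\zeta$ supplies the surjection onto its own length $\zeta$. Such an $S$ lies in no $L[a]$ in which $\kappa^+$ is inaccessible, since a model containing $S$ has surjections from $\kappa$ onto all ordinals below $\kappa^+$. So we should not expect to define $S$, nor a set $X_0$ built along $S$. The way out is the asymmetry noted in the introduction: put into $X$ the codes of \emph{all} sequences of length less than $\kappa^+$ that supply their own surjections, and let $\mathcal F$, which need not be definable, single out $S$. Three things must then change.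
\begin{itemize}
\item A code must record a binary sequence and not only its length, so its values will be binary sequences of length less than $\kappa$, and the maximum at limit stages becomes a union of a chain.
\item Singletons no longer suffice: the codes of sequences that do not extend $S{\restriction}\xi$ have to be covered by $\kappa$ many members of $\mathcal F$, and there may be $2^\kappa$ many of them.
\item The sequences are no longer linearly ordered by length in a way visible from their codes. We use the lexicographic order, in which a sequence may leave $S$ to the left or to the right. This is why Lemma~\ref{lem:asym} is two-sided.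
\end{itemize}

\section{The tree $\mathbb B$ and the set $X$}\label{sec:tree}

For a binary sequence $B\in{}^\zeta2$ of ordinal length, write $|B|=\zeta$ and $L[B]=L[\{\eta<\zeta:B(\eta)=1\}]$. For binary sequences $s,t$, write $s\perp t$ if neither extends the other; then there is a least $\delta\in\operatorname{dom}s\cap\operatorname{dom}t$ with $s(\delta)\ne t(\delta)$, the \emph{first difference}. Let $s\vartriangleleft t$ if $s\subsetneq t$, or if $s\perp t$ and $s(\delta)=0$, $t(\delta)=1$ at the first difference $\delta$. This is the lexicographic order. All we use is that exactly one of $s\vartriangleleft t$, $s=t$, $t\vartriangleleft s$ holds.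

The codes live in the space $\mathcal Y={}^\kappa({}^{<\kappa}2)$ with the bounded topology. Fix a bijection $e:\kappa\to{}^{<\kappa}2$. Then $x\mapsto e\circ x$ is a homeomorphism ${}^\kappa\kappa\to\mathcal Y$. For $X\subseteq\mathcal Y$ let $X_e=\{x\in{}^\kappa\kappa:e\circ x\in X\}$, and read $\mathrm{CCP}_\kappa(X)$ with families of closed subsets of $\mathcal Y$; the homeomorphism shows that $\mathrm{CCP}_\kappa(X)$ and $\mathrm{CCP}_\kappa(X_e)$ are equivalent, family by family. To have a $\kappa$-sequence of ordinals as parameter, let $\langle\cdot,\cdot\rangle:\kappa\times\kappa\to\kappa$ be the G\"odel pairing bijection and code $e$ by $p\in{}^\kappa\kappa$, where $p(\langle i,\delta\rangle)=e(i)(\delta)$ if $\delta<|e(i)|$ and $p(\langle i,\delta\rangle)=2$ otherwise.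

\begin{definition}\label{def:tree}
$\mathbb B$ is the set of $B\in{}^{<\kappa^+}2$ such that for every limit ordinal $\eta$ with $0<\eta\le|B|$, the model $L[B{\restriction}\eta]$ contains a surjection $\kappa\to\eta$. A \emph{branch} through $\mathbb B$ is a sequence $S\in{}^{\kappa^+}2$ with $S{\restriction}\zeta\in\mathbb B$ for all $\zeta<\kappa^+$.
\end{definition}

The set $\mathbb B$ is closed under initial segments, and $B\in\mathbb B$ implies $B^{\frown}\epsilon\in\mathbb B$ for $\epsilon\in\{0,1\}$, since the condition concerns limit lengths only. Every binary sequence of length at most $\kappa$ is in $\mathbb B$, and if $(\kappa^+)^L=\kappa^+$, then $\mathbb B={}^{<\kappa^+}2$.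

\begin{definition}\label{def:fB}
Define $f_B\in\mathcal Y$ for $B\in\mathbb B$ by recursion on $|B|$.
\begin{itemize}
\item $f_\emptyset(i)=\emptyset$, and $f_{B^{\frown}\epsilon}(i)=f_B(i)^{\frown}\epsilon$ for $\epsilon\in\{0,1\}$.
\item Let $|B|=\zeta>0$ be a limit, and let $g$ be the $<_{L[B]}$-least surjection $\kappa\to\zeta$ in $L[B]$. For $i<\kappa$, call $k\le i$ \emph{good at $i$} if
\[
f_{B\restriction g(j)}(i)\subseteq f_{B\restriction g(j')}(i)\quad\text{for all }j,j'<k\text{ with }g(j)\le g(j').
\]
Let $k(i)\le i$ be the supremum of the $k$ that are good at $i$, and put $f_B(i)=\bigcup_{j<k(i)}f_{B\restriction g(j)}(i)$.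
\end{itemize}
Let $X=\{f_B:B\in\mathbb B\}\subseteq\mathcal Y$.
\end{definition}

The limit clause makes sense. The ordinal $0$ is good at $i$, and $k(i)$ is itself good, because any $j,j'<k(i)$ lie below a common good $k$. So $f_B(i)$ is the union of a chain of fewer than $\kappa$ elements of ${}^{<\kappa}2$, and it lies in ${}^{<\kappa}2$ by regularity of $\kappa$. The recursion involves no arbitrary choice, by (L2). Hence $X$ is definable from $\kappa$, and $X_e$ is definable from $p$, since $\kappa=\operatorname{dom}p$ and $e$ is read off from $p$.

\begin{example}\label{ex:fB}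
Let $\kappa=\omega$. For finite $B$ we have $f_B(i)=B$ for all $i$. Let $B\in{}^\omega2$, with surjection $g:\omega\to\omega$. The values $f_{B\restriction g(j)}(i)=B{\restriction}g(j)$ grow with $g(j)$, so every $k\le i$ is good, $k(i)=i$, and $f_B(i)=B{\restriction}m_i$ with $m_i=\max\{g(j):j<i\}$. Since $m_i\to\infty$, the code $f_B$ lists longer and longer initial segments of $B$. One step later, $f_{B^{\frown}\epsilon}(i)=(B{\restriction}m_i)^{\frown}\epsilon$, and if $B(m_i)\ne\epsilon$ this is incompatible with $f_{B\restriction(m_i+1)}(i)=B{\restriction}(m_i+1)$. So at length $\omega\cdot2$ the earlier values at a fixed coordinate $i$ need not form a chain. The cutoff $k(i)$ discards the offending values; the next lemma shows that $k(i)\to\kappa$, so that nothing is lost in the limit.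
\end{example}

\begin{lemma}\label{lem:code}
Let $B,B'\in\mathbb B$.
\begin{enumerate}
\item[(1)] If $B\subsetneq B'$, then $f_B(i)\subsetneq f_{B'}(i)$ for large $i$.
\item[(2)] If $B\perp B'$, then $f_B(i)\perp f_{B'}(i)$ for large $i$.
\item[(3)] $B\vartriangleleft B'$ if and only if $f_B(i)\vartriangleleft f_{B'}(i)$ for large $i$.
\end{enumerate}
In particular, $B\mapsto f_B$ is injective.
\end{lemma}

\begin{proof}
(1) Induct on $|B'|$. If $B'=D^{\frown}\epsilon$, then $B\subseteq D$, and $f_B(i)\subseteq f_D(i)\subsetneq f_{B'}(i)$ for large $i$ by the induction hypothesis. Let $|B'|=\zeta$ be a limit, with $g$ and $k(\cdot)$ as in the definition of $f_{B'}$. By the induction hypothesis, for $j,j'<\kappa$ with $g(j)\le g(j')$ there is $i_{jj'}<\kappa$ such that $f_{B'\restriction g(j)}(i)\subseteq f_{B'\restriction g(j')}(i)$ for all $i\ge i_{jj'}$. Fix $k<\kappa$. By regularity, the ordinals $i_{jj'}$ with $j,j'<k$ have a bound $i_k<\kappa$, and $k$ is good at every $i\ge\max(k,i_k)$. So $k(i)\ge k$ for large $i$. Now let $\eta=|B|$. Then $\eta+1<\zeta$; write $\eta+1=g(j)$. For large $i$ we have $k(i)\ge j+1$, and so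
\[
f_B(i)=f_{B'\restriction\eta}(i)\subsetneq f_{B'\restriction(\eta+1)}(i)\subseteq f_{B'}(i).
\]

(2) Let $\eta$ be the first difference of $B$ and $B'$, and $D=B{\restriction}\eta=B'{\restriction}\eta$. Then $D^{\frown}B(\eta)\subseteq B$ and $D^{\frown}B'(\eta)\subseteq B'$. By (1), for large $i$,
\[
f_D(i)^{\frown}B(\eta)\subseteq f_B(i)\quad\text{and}\quad f_D(i)^{\frown}B'(\eta)\subseteq f_{B'}(i).
\]
So $f_B(i)\perp f_{B'}(i)$, with first difference $|f_D(i)|$ and values $B(\eta)$ and $B'(\eta)$ there.

(3) Let $B\vartriangleleft B'$. If $B\subsetneq B'$, use (1). If $B\perp B'$, the values found in (2) are $0$ and $1$ in the right order. Conversely, if $B\vartriangleleft B'$ fails, then $B=B'$ or $B'\vartriangleleft B$, and for large $i$ we have $f_B(i)=f_{B'}(i)$ or $f_{B'}(i)\vartriangleleft f_B(i)$, so that $f_B(i)\vartriangleleft f_{B'}(i)$ fails for large $i$.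
\end{proof}

\section{A branch refutes the dichotomy}\label{sec:branch}

By Lemma~\ref{lem:code}, the tree order and the lexicographic order on $\mathbb B$ can be read off from the codes coordinate by coordinate on a tail. A condition of the form ``for all $i\ge j$'' is closed, so a condition of the form ``for large $i$'' defines a union of $\kappa$ many closed sets. This supplies both the family $\mathcal F$ and the relation $R$.

\begin{proposition}\label{prop:branch}
If there is a branch $S$ through $\mathbb B$, then $\mathrm{CCP}_\kappa(X)$ fails, witnessed by a family of at most $\kappa^+$ closed sets.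
\end{proposition}

\begin{proof}
For $\xi<\kappa^+$ and $j<\kappa$ let
\[
F_{\xi,j}=\{x\in\mathcal Y:\forall i\ge j\ \ x(i)\not\supseteq f_{S\restriction\xi}(i)\},\qquad\mathcal F=\{F_{\xi,j}:\xi<\kappa^+,\ j<\kappa\}.
\]
Each $F_{\xi,j}$ is an intersection of clopen sets, hence closed, and $|\mathcal F|\le\kappa^+$. For $B\in\mathbb B$ and $\xi<\kappa^+$,
\begin{equation}\label{eq:F}
f_B\in\bigcup_{j<\kappa}F_{\xi,j}\iff S{\restriction}\xi\not\subseteq B .
\end{equation}
Indeed, if $S{\restriction}\xi\subseteq B$, then $f_{S\restriction\xi}(i)\subseteq f_B(i)$ for large $i$ by Lemma~\ref{lem:code}(1), so $f_B$ lies in no $F_{\xi,j}$. Otherwise $B\subsetneq S{\restriction}\xi$ or $B\perp S{\restriction}\xi$, and then for large $i$ the value $f_B(i)$ is a proper initial segment of $f_{S\restriction\xi}(i)$ or incompatible with it; in both cases $f_B(i)\not\supseteq f_{S\restriction\xi}(i)$.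

\emph{The first alternative fails.} The set $X$ is nonempty. Given $F_{\xi_k,j_k}$ for $k<\kappa$, let $\xi=\sup_k\xi_k<\kappa^+$. Then $S{\restriction}\xi\in\mathbb B$ extends every $S{\restriction}\xi_k$, so by \eqref{eq:F} the point $f_{S\restriction\xi}\in X$ lies in none of the $F_{\xi_k,j_k}$. Here we used that $S$ has length $\kappa^+$.

\emph{The second alternative fails.} Suppose $f:{}^\kappa\kappa\to X$ is continuous with $f(N_t)\in\mathcal I_{\mathcal F}^+$ for all $t$. For $z\in{}^\kappa\kappa$ let $B_z$ be the unique node of $\mathbb B$ with $f(z)=f_{B_z}$. By \eqref{eq:F},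
\[
M_\xi:=\{z:S{\restriction}\xi\not\subseteq B_z\}=\bigcup_{j<\kappa}f^{-1}[F_{\xi,j}],
\]
and by Lemma~\ref{lem:second} this set is meager. So for each $\xi<\kappa^+$, almost every $B_z$ follows $S$ up to $\xi$, while each single $B_z$ has length less than $\kappa^+$. To turn this tension into a contradiction we need an asymmetric relation of the form required in Lemma~\ref{lem:asym}. Comparing how long $B_z$ and $B_w$ follow $S$ refers to all of $S$, and the tree order does not compare a node that has left $S$ with nodes that follow $S$ further. The lexicographic order has neither defect. Let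
\[
R=\{(z,w):B_z\vartriangleleft B_w\},\qquad R_j=\{(z,w):\forall i\ge j\ \ f(z)(i)\vartriangleleft f(w)(i)\}.
\]
The relation $R$ is asymmetric, and $R=\bigcup_{j<\kappa}R_j$ by Lemma~\ref{lem:code}(3). Each $R_j$ is closed, since $z\mapsto f(z)(i)$ is locally constant for every $i$ by continuity of $f$.

Fix $z$, let $\xi=|B_z|+1<\kappa^+$, and let $w\notin M_\xi$, so that $S{\restriction}\xi\subseteq B_w$. If $B_z\subseteq S$, then $B_z\subsetneq S{\restriction}\xi\subseteq B_w$, so $B_z\vartriangleleft B_w$. Otherwise let $\delta<|B_z|$ be least with $B_z(\delta)\ne S(\delta)$. Since $B_w$ agrees with $S$ below $\xi>\delta$, the ordinal $\delta$ is the first difference of $B_z$ and $B_w$, and $B_w(\delta)=S(\delta)$. If $S(\delta)=1$, then $B_z\vartriangleleft B_w$, and if $S(\delta)=0$, then $B_w\vartriangleleft B_z$. Which of the three cases occurs depends on $z$ alone. Hence the comeager set ${}^\kappa\kappa\setminus M_\xi$ is contained in $R_z$ or in $R^z$. As $z$ was arbitrary, this contradicts Lemma~\ref{lem:asym}.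
\end{proof}

\section{From the failure of $(\ast)$ to a branch}\label{sec:star}

To build a branch $S$ we must arrange that each limit $\zeta<\kappa^+$ has size at most $\kappa$ in $L[S{\restriction}\zeta]$. The natural attempt is to look ahead: fix a club $\langle c_i:i<\kappa^+\rangle$ and write into the interval $[c_i,c_i+\kappa)$ a code for a well-order of type $c_{i+1}$. This takes care of every $\zeta$ except the limit points $c_i$ of the club. At such a point, $L[S{\restriction}c_i]$ sees that all smaller ordinals have size at most $\kappa$, so the only danger is that $c_i$ is the successor of $\kappa$ in that model. A witness to the failure of $(\ast)$ removes exactly this danger, because successor cardinals are regular.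

\begin{proposition}\label{prop:star}
Suppose $A\subseteq\kappa^+$ and $C\subseteq\kappa^+$ is a club such that no $\delta\in C$ is regular in $L[A\cap\delta]$. Then there is a branch through $\mathbb B$.
\end{proposition}

\begin{proof}
The ordinals $\kappa\cdot\gamma$ with $0<\gamma<\kappa^+$ a limit form a club in $\kappa^+$, so after shrinking $C$ we may assume that all its elements have this form. Let $\langle c_i:i<\kappa^+\rangle$ be the increasing enumeration of $C$. It is continuous, each $c_i$ is a limit ordinal greater than $\kappa$, and $c_i+\kappa<c_{i+1}$.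

Say that $E\subseteq\kappa$ \emph{codes} $c$ if $\{(\alpha,\beta):\langle\alpha,\beta\rangle\in E\}$ is a well-order of $\kappa$ of type $c$. Every $c$ of cardinality $\kappa$ has a code, and an inner model containing a code for $c$ contains the order isomorphism with $c$, which is a bijection $\kappa\to c$. Choose $E_{-1}$ coding $c_0$ and $E_i$ coding $c_{i+1}$ for $i<\kappa^+$, and let
\[
A'=E_{-1}\cup\{c_i+\nu:i<\kappa^+,\ \nu\in E_i\}.
\]
The intervals $[0,\kappa)$ and $[c_i,c_i+\kappa)$ are pairwise disjoint, so $E_{-1}=A'\cap\kappa$ and $E_i=\{\nu<\kappa:c_i+\nu\in A'\}$. Interleave $A$ and $A'$: for $\mu$ a limit or $0$ and $n<\omega$, let $S(\mu+2n)=1$ if and only if $\mu+n\in A$, and $S(\mu+2n+1)=1$ if and only if $\mu+n\in A'$. For limit $\zeta<\kappa^+$ put $W_\zeta=L[S{\restriction}\zeta]$. As $\zeta$ is closed under $\mu+n\mapsto\mu+2n+1$, the sets $A\cap\zeta$ and $A'\cap\zeta$ are definable from $S{\restriction}\zeta$ and belong to $W_\zeta$. By (L1), $L[A\cap\zeta]\subseteq W_\zeta$, and $W_{\zeta'}\subseteq W_\zeta$ for limit $\zeta'\le\zeta$. We show that $W_\zeta\models|\zeta|\le\kappa$ for every limit $0<\zeta<\kappa^+$;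 this says that $S$ is a branch.
\begin{enumerate}
\item[(a)] $\zeta\le\kappa$. There is a surjection $\kappa\to\zeta$ in $L$.
\item[(b)] $\kappa\le\zeta\le c_0$. Then $E_{-1}\in W_\zeta$, so $|\zeta|\le|c_0|\le\kappa$ in $W_\zeta$.
\item[(c)] $c_i+\kappa\le\zeta\le c_{i+1}$. Then $E_i\in W_\zeta$, so $|\zeta|\le|c_{i+1}|\le\kappa$ in $W_\zeta$.
\item[(d)] $\zeta=c_i$ with $i$ a limit. Every $\eta<c_i$ is below $c_{j+1}$ for some $j<i$, and $E_j\in W_\zeta$ because $c_j+\kappa<c_i$; so $\eta$ has size at most $\kappa$ in $W_\zeta$. Also $\kappa$ is a cardinal in $W_\zeta$. If $c_i$ had size greater than $\kappa$ in $W_\zeta$, it would be the least such ordinal, so $c_i=(\kappa^+)^{W_\zeta}$ would be regular in $W_\zeta$ and, by (L4), in $L[A\cap c_i]$. This contradicts $c_i\in C$, and it is the only use of the hypothesis.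
\item[(e)] $c_i<\zeta<c_i+\kappa$. By (b), (c) or (d), according as $i$ is $0$, a successor or a limit, $|c_i|\le\kappa$ in $W_{c_i}\subseteq W_\zeta$. Since $\zeta=c_i+\nu$ with $\nu<\kappa$, also $|\zeta|\le\kappa$ in $W_\zeta$.
\end{enumerate}
By continuity of the enumeration, every $\zeta>c_0$ lies in some $[c_i,c_{i+1})$, so the cases are exhaustive.
\end{proof}

\begin{remark}\label{rem:converse}
Conversely, a branch $S$ refutes $(\ast)$: for $A=\{\eta:S(\eta)=1\}$, no limit $\delta\in(\kappa,\kappa^+)$ is a cardinal in $L[A\cap\delta]=L[S{\restriction}\delta]$. So $(\ast)$ says precisely that $\mathbb B$ has no branch.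
\end{remark}

\begin{lemma}\label{lem:mahlo}
If $(\ast)$ holds, then $\kappa^+$ is Mahlo in $L[a]$ for every $a\subseteq\kappa$.
\end{lemma}

\begin{proof}
Let $\lambda=\kappa^+$ and apply $(\ast)$ to $A=a$. Since $a\cap\delta=a$ for $\delta\ge\kappa$, the set $T$ of $\delta\in(\kappa,\lambda)$ that are regular in $L[a]$ is stationary in $V$. It belongs to $L[a]$, and by (L4) it meets every club subset of $\lambda$ in $L[a]$. As $T$ is unbounded in $\lambda$, the ordinal $\lambda$ is a limit cardinal in $L[a]$, and it is regular there by (L4). For a cardinal $\nu<\lambda$ of $L[a]$, (L3) gives $2^\nu\le\max(\nu,\kappa)^+<\lambda$ in $L[a]$. So in $L[a]$, $\lambda$ is inaccessible with stationarily many regular cardinals below it.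
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
The set is $X_e$, which is definable from $p$. If $(\ast)$ fails for $A$, there is a club $C$ disjoint from the set of $\delta$ regular in $L[A\cap\delta]$. Proposition~\ref{prop:star} gives a branch through $\mathbb B$, and Proposition~\ref{prop:branch} shows that $\mathrm{CCP}_\kappa(X)$, hence $\mathrm{CCP}_\kappa(X_e)$, fails. So $\Phi_\kappa$ implies $(\ast)$, and Lemma~\ref{lem:mahlo} gives the last statement, with $a=\emptyset$ for $L$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strength}]
(a) This is the case $a=\emptyset$ of Theorem~\ref{thm:lower}.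

(b) Let $\kappa$ be regular and $\lambda>\kappa$ Mahlo in $V$. In $L$, $\kappa$ is regular by (L4), and $\kappa^{<\kappa}=\kappa$ by GCH. Also $\lambda$ is Mahlo in $L$: it is regular there, it is a limit of cardinals and hence a strong limit by GCH, and the regular cardinals of $L$ below $\lambda$ include those of $V$, which meet every club in $L$ by (L4). Theorem~\ref{thm:known}, applied in $L$, gives $\mathrm{CCP}_\kappa(X)$ for all definable $X$ in the extension $L[G]$. The forcing preserves $\kappa$ and does not change ${}^{<\kappa}\kappa$, so $\kappa^{<\kappa}=\kappa$ holds in $L[G]$. Thus $L[G]\models\Phi_\kappa$. For the equiconsistency, (a) passes from a model of $\Phi_\kappa$ to an inner model in which the same $\kappa$ is regular with a Mahlo cardinal above it, and the first part of (b) passes back.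

(c) In $L$ we have $\kappa^{<\kappa}=\kappa$ by GCH, and in $L[G]$ we have $\kappa^{<\kappa}=\kappa$ and $\kappa^+=\lambda$. If $\lambda$ is Mahlo in $L$, then (b), applied in $L$, gives $L[G]\models\Phi_\kappa$. If $L[G]\models\Phi_\kappa$, then (a), applied in $L[G]$, whose constructible universe is $L$, shows that $\lambda=(\kappa^+)^{L[G]}$ is Mahlo in $L$.
\end{proof}

For instance, each of $\mathrm{ZFC}+\Phi_\omega$ and $\mathrm{ZFC}+\Phi_{\omega_1}$ is equiconsistent with ZFC plus the existence of a Mahlo cardinal: for the upper bound in the second case apply (b) inside $L$ to $\kappa=\omega_1^L$, which remains $\omega_1$ after ${<}\omega_1$-closed forcing. By (c), collapsing over $L$ an inaccessible cardinal that is not Mahlo in $L$ never suffices.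

\section{Closed sets and coanalytic sets}\label{sec:sharp}

A counterexample to $\mathrm{CCP}_\kappa$ lifts along a projection, so it is enough to write $X_e$ as the projection of a simple set. We first compute the complexity of $X_e$. Recall that a formula of set theory is $\Delta_0$ if all its quantifiers are bounded, and $\Sigma_1$ if it has the form $\exists v\,\varphi$ with $\varphi$ a $\Delta_0$ formula. $\Delta_0$ formulas are absolute between $V$ and transitive sets, and up to equivalence in ZFC the $\Sigma_1$ formulas are closed under conjunction, existential quantifiers and bounded quantifiers. $H_{\kappa^+}$ is the set of sets whose transitive closure has size at most $\kappa$.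

\begin{lemma}\label{lem:sigma1}
There is a $\Delta_0$ formula $\varphi$ such that for all $x\in{}^\kappa\kappa$: $x\in X_e$ if and only if $\exists v\,\varphi(v,x,p)$, if and only if $\exists v\in H_{\kappa^+}\,\varphi(v,x,p)$.
\end{lemma}

\begin{proof}
We claim that $x\in X_e$ if and only if there are an ordinal $\zeta$, a function $B:\zeta\to2$, a sequence $\langle f_\eta:\eta\le\zeta\rangle$, and sequences of objects $g_\eta,\gamma_\eta$ indexed by the limits $0<\eta\le\zeta$, such that
\begin{enumerate}
\item[(a)] $g_\eta\in L_{\gamma_\eta}[B{\restriction}\eta]$ is a surjection $\kappa\to\eta$, and no $h\in L_{\gamma_\eta}[B{\restriction}\eta]$ preceding $g_\eta$ in the canonical order is such a surjection;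
\item[(b)] the $f_\eta$ satisfy the recursion of Definition~\ref{def:fB} along $B$, with $g_\eta$ used at the limit stage $\eta$;
\item[(c)] $e\circ x=f_\zeta$.
\end{enumerate}
If $e\circ x=f_B$, take $f_\eta=f_{B\restriction\eta}$, the least surjections $g_\eta$, and levels $\gamma_\eta$ containing them. Conversely, given such witnesses, $\zeta<\kappa^+$, for otherwise $g_{\kappa^+}$ would map $\kappa$ onto $\kappa^+$. So $B\in\mathbb B$ by (a). Since $L_{\gamma_\eta}[B{\restriction}\eta]$ is an initial segment of $<_{L[B\restriction\eta]}$, the function $g_\eta$ is the least surjection in $L[B{\restriction}\eta]$. By induction $f_\eta=f_{B\restriction\eta}$, and $e\circ x=f_B\in X$.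

This condition is $\Sigma_1$ in $x$ and $p$. Here $\kappa=\operatorname{dom}p$. Clause (a) is $\Sigma_1$ by (L2): once the level and its well-order are given, the quantifier over $h$ is bounded. Clause (b) quantifies only over $\zeta+1$, $\kappa$ and elements of the given sequences. Clause (c) says that for all $i,\delta<\kappa$ the value $p(\langle x(i),\delta\rangle)$ is $f_\zeta(i)(\delta)$ if $\delta\in\operatorname{dom}f_\zeta(i)$ and $2$ otherwise, and G\"odel pairing on $\kappa$ is $\Delta_1$-definable from $\kappa$. This gives $\varphi$ and the first equivalence. The second is L\'evy's absoluteness theorem $H_{\kappa^+}\prec_{\Sigma_1}V$: given a witness $v$, take a transitive set containing $v,x,p$ and an elementary submodel of it of size $\kappa$ that contains $v$ and includes the transitive closure of $\{x,p\}$; its Mostowski collapse fixes $x$ and $p$ and moves $v$ to a witness in $H_{\kappa^+}$.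
\end{proof}

\begin{lemma}\label{lem:U}
There is a set $U\subseteq{}^\kappa\kappa\times{}^\kappa\kappa$ whose projection to the first coordinate is $X_e$ and which is closed if $\kappa>\omega$. If $\kappa=\omega$ and $e$ is recursive, there is such a set $U$ that is $\Pi^1_1$.
\end{lemma}

\begin{proof}
Let $\kappa=\omega$ and $e$, hence $p$, be recursive. By Lemma~\ref{lem:sigma1}, $X_e$ is $\Sigma_1$ over $H_{\omega_1}$ in a recursive parameter. A set of reals that is $\Sigma_1$ over $H_{\omega_1}$ is $\Sigma^1_2$ \cite[Lemma 25.25]{jech}, so $X_e$ is the projection of a $\Pi^1_1$ set.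

Let $\kappa>\omega$. By Lemma~\ref{lem:sigma1}, $x\in X_e$ if and only if there are a transitive set $M$ of size $\kappa$ with $x,p\in M$ and some $v\in M$ with $M\models\varphi(v,x,p)$: given a witness $v\in H_{\kappa^+}$, let $M$ be the transitive closure of $\{v,x,p\}$; the converse is $\Delta_0$-absoluteness. The second coordinate $y$ of a point of $U$ will code a copy of $(M,\in)$ on $\kappa$. Existential quantifiers over $\kappa$ do not give closed conditions, so $y$ also codes functions that supply all witnesses.

Let $\forall\beta_1\exists\beta_1'\cdots\forall\beta_n\exists\beta_n'\,\psi$ be a prenex form of $\varphi$, with $\psi$ quantifier-free. Fix a bijection of $\kappa$ with a disjoint union of finitely many finite powers of $\kappa$, by which every $y\in{}^\kappa\kappa$ is a list of the following data, each value of each item being one value of $y$: a binary relation $E$ on $\kappa$ (holding where the corresponding value of $y$ is $1$); elements $a_0,a_1,a_2\in\kappa$; unary functions $\nu$ and $u_\ell,u_\ell',u_\ell'',w_\ell$ for $\ell\in\{0,1\}$; a binary function $d$; and functions $\sigma_m:\kappa^m\to\kappa$ for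 $1\le m\le n$. Write $x_0=x$ and $x_1=p$. Let $U$ be the set of $(x,y)$ such that the following hold for all $\tau\in{}^\omega\kappa$, all $\alpha,\beta,\gamma,\beta_1,\dots,\beta_n<\kappa$ and $\ell\in\{0,1\}$.
\begin{enumerate}
\item[(U1)] There is $m<\omega$ such that $\tau(m+1)\mathrel E\tau(m)$ fails.
\item[(U2)] If $\beta\ne\gamma$, then exactly one of $d(\beta,\gamma)\mathrel E\beta$ and $d(\beta,\gamma)\mathrel E\gamma$ holds.
\item[(U3)] $\beta\mathrel E\nu(\alpha)$ if and only if $\beta=\nu(\alpha')$ for some $\alpha'<\alpha$.
\item[(U4)] $u_\ell(\alpha)\mathrel E a_\ell$; if $\beta\mathrel E a_\ell$, then $\beta=u_\ell(w_\ell(\beta))$; $\beta\mathrel E u_\ell(\alpha)$ if and only if $\beta\in\{u_\ell'(\alpha),u_\ell''(\alpha)\}$; $\beta\mathrel E u_\ell'(\alpha)$ if and only if $\beta=\nu(\alpha)$; and $\beta\mathrel E u_\ell''(\alpha)$ if and only if $\beta\in\{\nu(\alpha),\nu(x_\ell(\alpha))\}$.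
\item[(U5)] $(\kappa,E)\models\psi$ when $v,x,p$ are interpreted by $a_2,a_0,a_1$, the variables $\beta_m$ by the given ordinals, and $\beta_m'$ by $\sigma_m(\beta_1,\dots,\beta_m)$.
\end{enumerate}

\emph{$U$ is closed.} Consider one instance of one of these conditions and a point $(x,y)$. We find a set $I$ of fewer than $\kappa$ many coordinates such that the instance has the same truth value at every $(x',y')$ that agrees with $(x,y)$ on $I$. By regularity $I$ is bounded in $\kappa$, so the truth value is locally constant, the instance defines a clopen set, and $U$ is an intersection of clopen sets. For (U2), (U4) and (U5), a finite $I$ works: evaluate the finitely many terms from the inside out, for example $x(\alpha)$, then $\nu$ at that value, then the finitely many values of $E$ involved. For (U3), take the coordinates giving $\nu{\restriction}(\alpha+1)$ and the truth value of $E$ at the pair $(\beta,\nu(\alpha))$. For (U1), take the countably many coordinates giving $E$ at the pairs $(\tau(m+1),\tau(m))$. This is where $\kappa>\omega$ is used; for $\kappa=\omega$ an instance of (U1) is only an open condition.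

\emph{The projection of $U$ is contained in $X_e$.} Let $(x,y)\in U$. By (U1) and (U2), $E$ is well-founded and extensional, so there is an isomorphism $\pi$ of $(\kappa,E)$ with $(M,\in)$ for a transitive $M$. By (U3) and induction, $\pi(\nu(\alpha))=\{\pi(\nu(\alpha')):\alpha'<\alpha\}=\alpha$. By (U4), $\pi(u_\ell'(\alpha))=\{\alpha\}$ and $\pi(u_\ell''(\alpha))=\{\alpha,x_\ell(\alpha)\}$, so $\pi(u_\ell(\alpha))$ is the ordered pair $(\alpha,x_\ell(\alpha))$, and $\pi(a_\ell)=x_\ell$. By (U5), $(\kappa,E)\models\varphi(a_2,a_0,a_1)$, so $M\models\varphi(\pi(a_2),x,p)$ and $x\in X_e$.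

\emph{The projection of $U$ contains $X_e$.} Let $x\in X_e$, with $M$ and $v$ as above, and let $\pi:\kappa\to M$ be a bijection. Let $E$ be the pullback of $\in$. By transitivity, $M$ contains $(\alpha,x_\ell(\alpha))$, $\{\alpha\}$, $\{\alpha,x_\ell(\alpha)\}$ and $\alpha$ for all $\alpha<\kappa$; let $u_\ell(\alpha),u_\ell'(\alpha),u_\ell''(\alpha),\nu(\alpha)$ be their $\pi$-preimages, and let $a_0,a_1,a_2$ be the preimages of $x,p,v$. Let $w_\ell$ be a left inverse of $u_\ell$, let $d(\beta,\gamma)$ be the preimage of an element of the symmetric difference of $\pi(\beta)$ and $\pi(\gamma)$ when $\beta\ne\gamma$, and let the $\sigma_m$ choose witnesses for the prenex form of $\varphi$, which holds in $(\kappa,E)$. The resulting $y$ has $(x,y)\in U$.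
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
\emph{The implications.} Identify ${}^\kappa\kappa\times{}^\kappa\kappa$ with ${}^\kappa\kappa$ by interleaving, sending $(x,y)$ to $z$ with $z(\mu+2n)=x(\mu+n)$ and $z(\mu+2n+1)=y(\mu+n)$ for $\mu$ a limit or $0$. This is a homeomorphism, and for $\kappa=\omega$ it is recursive and so preserves $\Pi^1_1$. Let $U$ be as in Lemma~\ref{lem:U}, with $e$ recursive if $\kappa=\omega$, and let $\mathrm{pr}$ be the projection to the first coordinate. Suppose $(\ast)$ fails. By Propositions~\ref{prop:star} and~\ref{prop:branch} there is a family $\mathcal F$ of at most $\kappa^+$ closed subsets of ${}^\kappa\kappa$ for which both alternatives of $\mathrm{CCP}_\kappa(X_e)$ fail. Let $\mathcal F^*=\{F\times{}^\kappa\kappa:F\in\mathcal F\}$, a family of at most $\kappa^+$ closed sets. A set $Z$ is covered by sets $F_k\times{}^\kappa\kappa$ exactly if $\mathrm{pr}[Z]$ is covered by the $F_k$, so $Z\in\mathcal I_{\mathcal F^*}$ if and only if $\mathrm{pr}[Z]\in\mathcal I_{\mathcal F}$. Hence $U\notin\mathcal I_{\mathcal F^*}$. A continuous $f:{}^\kappa\kappa\to U$ with all $f(N_t)\in\mathcal I_{\mathcal F^*}^+$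 would give the continuous map $\mathrm{pr}\circ f:{}^\kappa\kappa\to X_e$ with all $(\mathrm{pr}\circ f)(N_t)\in\mathcal I_{\mathcal F}^+$, which does not exist. So $\mathcal F^*$ refutes $\mathrm{CCP}_\kappa(U)$.

\emph{Analytic sets.} Let $\kappa=\omega$, let $Z$ be $\mathbf{\Sigma}^1_1$, let $\mathcal F$ be a family of closed sets, and suppose $Z\notin\mathcal I_{\mathcal F}$. By Solecki's theorem \cite{solecki}, $Z$ contains a $G_\delta$ set $Z_0\notin\mathcal I_{\mathcal F}$. Let $Z_1$ be $Z_0$ minus the union of all $N_s$ with $N_s\cap Z_0\in\mathcal I_{\mathcal F}$. Then $Z_1$ is $G_\delta$, and $Z_0\setminus Z_1\in\mathcal I_{\mathcal F}$ as a countable union of sets in $\mathcal I_{\mathcal F}$; in particular $Z_1\ne\emptyset$. If $N_s\cap Z_1\ne\emptyset$, then $N_s\cap Z_0\notin\mathcal I_{\mathcal F}$, and $N_s\cap Z_0\subseteq(N_s\cap Z_1)\cup(Z_0\setminus Z_1)$ gives $N_s\cap Z_1\notin\mathcal I_{\mathcal F}$. So every nonempty relatively open subset of $Z_1$ is in $\mathcal I_{\mathcal F}^+$.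

As a $G_\delta$ subset of ${}^\omega\omega$, the space $Z_1$ is Polish, and so it is the image of ${}^\omega\omega$ under a continuous open map. To see this, fix a complete compatible metric on $Z_1$ and choose nonempty open sets $O_t\subseteq Z_1$ with $O_\emptyset=Z_1$, $O_t=\bigcup_nO_{t^{\frown}n}$, the closure of $O_{t^{\frown}n}$ in $Z_1$ contained in $O_t$, and $O_{t^{\frown}n}$ of diameter at most $2^{-|t|}$. Let $f(z)$ be the unique point of $\bigcap_nO_{z\restriction n}$. Then $f$ is continuous, $f(N_t)\subseteq O_t$, and every point of $O_t$ is reached by choosing successively sets $O_{t'}$ that contain it, so $f(N_t)=O_t\in\mathcal I_{\mathcal F}^+$. Thus $\mathrm{CCP}_\omega(Z)$ holds. On the other hand $(\ast)$ is not a theorem of ZFC, since by Lemma~\ref{lem:mahlo} it fails in $L$. So $\Pi^1_1$ cannot be replaced by $\mathbf{\Sigma}^1_1$.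

\emph{The size of $\mathcal F$.} By Example~\ref{ex:families}(c), families of size at most $\kappa$ never refute $\mathrm{CCP}_\kappa(X)$, for any $X$.
\end{proof}

\section{The open dihypergraph dichotomy}\label{sec:odd}

Let $X\subseteq{}^\kappa\kappa$. The \emph{box topology} on $X^\kappa$ has as basic open sets the products $\prod_{i<\kappa}(N_{t_i}\cap X)$ with arbitrary $t_i\in{}^{<\kappa}\kappa$. A \emph{box-open $\kappa$-dihypergraph} on $X$ is a set $\mathcal H\subseteq X^\kappa$ of nonconstant sequences that is open in the box topology. Call $Y\subseteq X$ \emph{independent} if $\mathcal H\cap Y^\kappa=\emptyset$. The dichotomy $\mathrm{ODD}(X)$ states that for every such $\mathcal H$, either $X$ is a union of $\kappa$ many independent sets, or there is a continuous $f:{}^\kappa\kappa\to X$ such that $\langle f(x_i):i<\kappa\rangle\in\mathcal H$ whenever, for some $t$, $x_i\in N_{t^{\frown}i}$ for all $i<\kappa$.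

\begin{corollary}\label{cor:odd}
$\mathrm{ODD}(X)$ implies $\mathrm{CCP}_\kappa(X)$. Hence $\mathrm{ODD}(X)$ for all definable $X$ (or for all closed $X$ if $\kappa>\omega$, or for all $\Pi^1_1$ sets $X$ if $\kappa=\omega$) implies that $\kappa^+$ is Mahlo in $L$.
\end{corollary}

\begin{proof}
Let $\mathcal F$ be a family of closed sets. By Example~\ref{ex:families}(c) we may assume $X\subseteq\bigcup\mathcal F$. We want a dihypergraph whose independent sets are the subsets of members of $\mathcal F$, so its edges should be sequences that lie in no single member of $\mathcal F$; to make it box-open we ask that this be witnessed by neighborhoods. Let $\mathcal H$ be the set of $\bar x=\langle x_i:i<\kappa\rangle\in X^\kappa$ for which there are $t_i\in{}^{<\kappa}\kappa$ with $x_i\in N_{t_i}$ $(i<\kappa)$ such that for every $F\in\mathcal F$ there is $i$ with $N_{t_i}\cap F=\emptyset$. The same $t_i$ serve for every element of $\prod_i(N_{t_i}\cap X)$, so $\mathcal H$ is box-open. If $\bar x\in\mathcal H$ and $F\in\mathcal F$, then $x_i\notin F$ for some $i$. In particular $\mathcal H$ contains no constant sequence, since every point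 of $X$ lies in some $F\in\mathcal F$.

\emph{First alternative.} Let $Y\subseteq X$ be nonempty and contained in no member of $\mathcal F$. Using $\kappa^{<\kappa}=\kappa$, list all $t$ with $N_t\cap Y\ne\emptyset$ as $\langle t_i:i<\kappa\rangle$, with repetitions if necessary, and pick $x_i\in N_{t_i}\cap Y$. For $F\in\mathcal F$ take $y\in Y\setminus F$. As $F$ is closed, $N_t\cap F=\emptyset$ for some $t\subseteq y$, and $t=t_i$ for some $i$. So $\bar x\in\mathcal H\cap Y^\kappa$. Hence every independent set is empty or contained in a member of $\mathcal F$, and if $X$ is a union of $\kappa$ many independent sets, then $X\in\mathcal I_{\mathcal F}$.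

\emph{Second alternative.} Let $f$ be as in $\mathrm{ODD}(X)$, let $F\in\mathcal F$ and $t\in{}^{<\kappa}\kappa$. Pick $x_i\in N_{t^{\frown}i}$ for $i<\kappa$. Then $\langle f(x_i):i<\kappa\rangle\in\mathcal H$, so $f(x_i)\notin F$ for some $i$, and $N_t\not\subseteq f^{-1}[F]$. By Lemma~\ref{lem:second}, $f(N_t)\in\mathcal I_{\mathcal F}^+$ for all $t$.

For the last statement, Theorems~\ref{thm:lower} and~\ref{thm:sharp} give $(\ast)$ in each case, and Lemma~\ref{lem:mahlo} applies with $a=\emptyset$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{covering}
\emph{Covering With Closed Sets},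
\texttt{https://philippschlicht.github.io/\allowbreak meetings/\allowbreak 20240208\_Bristol/\allowbreak slides/\allowbreak sziraki.pdf}

\bibitem{jech}
Jech, \emph{Set Theory}.

\bibitem{solecki}
Solecki, \emph{Covering analytic sets by families of closed sets}, J. Symb. Logic 59 (1994).

\end{thebibliography}
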